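
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Logarithmic derivations and the smallest algebraically closed field of definition}


\begin{abstract}
Let $K$ be an algebraically closed field of characteristic zero and $U$ a non-singular $K$-variety. Consider all derivations of $K(U)$ that are regular on some non-singular projective compactification of $U$ and logarithmic along its boundary. We prove that the constants in $K$ killed by all of them form the smallest algebraically closed field of definition for $U$. The proof has two parts. First, every $K$-variety has a smallest algebraically closed field of definition, and this field does not change under extension of the ground field. Second, the flow $\exp(t\delta)$ of a logarithmic derivation identifies $U$ with a conjugate of $U$ over $K[[t]]$, and this forces $\delta$ to vanish on the smallest field.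
\end{abstract}

\section{The question and the answer}

All fields have characteristic $0$, and $K$ is an algebraically closed field. A \emph{$K$-variety} is an irreducible reduced quasiprojective $K$-scheme. A subfield $K_1\subset K$ is a \emph{field of definition} for a $K$-variety $V$ if $V\simeq V_1\otimes_{K_1}K$ over $K$ for some $K_1$-variety $V_1$; in other words, if $V$ can be written, up to $K$-isomorphism, by equations with coefficients in $K_1$. We ask how many parameters the equations of $V$ really need, and whether these parameters can be found by differentiation.

A \emph{derivation} on a field $L$ is a $\mathbb Q$-linear map $\delta:L\to L$ with $\delta(\lambda_1\lambda_2)=\lambda_1\delta\lambda_2+\lambda_2\delta\lambda_1$. If $V=V_1\otimes_{K_1}K$, then every derivation $\partial$ of $K$ that kills $K_1$ acts on functions through their coefficients, as $\mathrm{id}\otimes\partial$. So a variety that needs few parameters carries many derivations that are not $K$-linear. Conversely, one may hope that the constants killed by all derivations of a suitable kind are exactly the parameters needed. For a set $\Delta$ of derivations on $K(V)$ put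
\[
K^{\Delta}=\{\lambda\in K:\ \delta\lambda=0\text{ for all }\delta\in\Delta\}.
\]
This is a subfield of $K$, and it is algebraically closed: if $\lambda\in K$ is algebraic over $K^\Delta$ with minimal polynomial $p$, then $0=\delta(p(\lambda))=p'(\lambda)\,\delta\lambda$ for all $\delta\in\Delta$, and $p'(\lambda)\neq0$.

Which derivations should be used? Let $\Delta(V)$ be the set of derivations $\delta$ on $K(V)$ with $\delta(\mathcal O_{V,x})\subset\mathcal O_{V,x}$ for every $x\in V$. For a reduced closed subscheme $Z\subset V$ with ideal sheaf $I_Z$ put
\[
\Delta(V,Z)=\{\delta\in\Delta(V):\ \delta(I_{Z,x})\subset I_{Z,x}\text{ for every }x\in V\}.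
\]
For a divisor $D$ on $V$ we write $\Delta(V,D)$ for $\Delta(V,Z)$ with $Z$ the reduced support of $D$; these derivations are \emph{logarithmic along $D$}. On a variety $U$ that is not projective, $\Delta(U)$ can be too large to detect parameters (Example~\ref{ex:log}), and one has to control the behavior at infinity. Let $U$ be a non-singular $K$-variety. A \emph{compactification} of $U$ is a triple $(V,D,\varphi)$ with $V$ a non-singular projective $K$-variety, $D$ a divisor on $V$, and $\varphi:U\simeq V\setminus D$ a $K$-isomorphism. Through $\varphi$ each $\Delta(V,D)$ becomes a set of derivations on $K(U)$, and we put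
\[
\Delta(U,\log)=\bigcup\Delta(V,D),
\]
the union being over all compactifications of $U$. It is known that $K^{\Delta(U,\log)}$ is contained in every algebraically closed field of definition for $U$. The question, which comes from \cite{CM}, is whether it is the smallest such field. The answer is yes.

\begin{theorem}\label{thm:main}
If $U$ is a non-singular $K$-variety, then $K^{\Delta(U,\log)}$ is the smallest algebraically closed field of definition for $U$.
\end{theorem}

The proof gives more, and it includes an argument for the inclusion stated as known. A \emph{pair} over $K$ is $\mathcal U=(V,Z)$ with $V$ a $K$-variety and $Z\subset V$ a reduced closed subscheme; a variety is a pair with $Z=\emptyset$. Isomorphisms of pairs are isomorphisms of the ambient varieties that carry one closed subscheme to the other. Base changes and fields of definition of pairs are defined as for varieties, with $Z$ carried along. We write $\otimes_{K,\iota}K'$ for base change along a homomorphism $\iota:K\to K'$. For subfields $F\subset K$ we write $\mathrm{Der}_F(K)$ for the set of derivations of $K$ that vanish on $F$, and $\overline F$ for the algebraic closure of $F$ inside the ambient algebraically closed field; $\operatorname{tr}$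 denotes transcendence degree.

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(1)] Every pair $\mathcal U$ over $K$ has a smallest algebraically closed field of definition $K_{\mathcal U}$. It has finite transcendence degree over $\mathbb Q$. An algebraically closed field $M\subset K$ is a field of definition for $\mathcal U$ if and only if $M\supseteq K_{\mathcal U}$.
\item[(2)] If $(V,Z)$ is a pair with $V$ projective, possibly singular, then
\[
K^{\Delta(V,Z)}=K_{(V,Z)}\quad\text{and}\quad \{\delta|_K:\delta\in\Delta(V,Z)\}=\mathrm{Der}_{K_{(V,Z)}}(K).
\]
\item[(3)] Let $U$ be a $K$-variety and $\mathcal C$ a class of triples $(V,Z,\varphi)$ with $(V,Z)$ a pair, $V$ projective and $\varphi:U\simeq V\setminus Z$ a $K$-isomorphism, such that $(V,Z)$ is defined over $K_U$ for at least one member. Put $\Delta_{\mathcal C}=\bigcup_{\mathcal C}\Delta(V,Z)$, where each $\Delta(V,Z)$ is viewed as a set of derivations on $K(U)$ through $\varphi$. Then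
\[
K^{\Delta_{\mathcal C}}=K_U\quad\text{and}\quad \{\delta|_K:\delta\in\Delta_{\mathcal C}\}=\mathrm{Der}_{K_U}(K).
\]
This applies to all projective compactifications of an arbitrary $U$. For $U$ non-singular it applies to all compactifications as defined above, and also to those with simple normal crossings boundary only.
\item[(4)] The union over compactifications is needed: if $K\neq\overline{\mathbb Q}$, there is a compactification $(V,D)$ of $U=\mathbb A^2_K$ with $K^{\Delta(V,D)}\supsetneq K_U=\overline{\mathbb Q}$.
\end{enumerate}
\end{theorem}

\paragraph{The shape of the proof.}
By part (2), a single compactification finds the parameters of the pair $(V,D)$; by part (4), these may be more than the parameters of $U$. Taking the union over all compactifications intersects these fields, and the danger is that the intersection is too small to be a field of definition for $U$. We exclude this by showing that \emph{each single} $\delta\in\Delta(V,D)$ already kills the smallest field $K_U$. The derivation $\delta$ has a formal flow $\exp(t\delta)$. Since $V$ is projective, the flow gives an honest isomorphism over $K[[t]]$ between $V$ and its conjugate $V^\sigma$ under $\sigma=\exp(t\,\delta|_K):K\to K[[t]]$.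 Since $\delta$ is logarithmic, the flow preserves the boundary, so it identifies $U$ with $U^\sigma$. Isomorphic varieties have the same smallest field, hence $\sigma(K_U)=K_U$, and a power series $\lambda+t\,\delta\lambda+\cdots$ that lies in $K$ has $\delta\lambda=0$.

For this we need to know that $K_U$ exists and that it is insensitive to extending $K$. This is Theorem~\ref{thm:A}, the longest part of the proof.

\section{Four points on a line}\label{sec:example}

Both parts of the proof, the flow and the construction of the smallest field, can be seen by hand on $U_\lambda=\mathbb A^1_K\setminus\{0,1,\lambda\}$, where $\lambda\in K\setminus\{0,1\}$. The smallest algebraically closed field of definition of $U_\lambda$ is $\overline{\mathbb Q(\lambda)}$. This is clearly a field of definition. If $M$ is another algebraically closed one, with model $U_1$, then the smooth projective completion of $U_1$ is a curve of genus $0$ over $M$, hence $\mathbb P^1_M$, and the four missing points are $M$-rational. The isomorphism $U_1\otimes_MK\simeq U_\lambda$ extends to the completions, so $\lambda$ is the cross-ratio of the four points in some order, and $\lambda\in M$.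

\begin{example}[logarithmic derivations]\label{ex:log}
Up to isomorphism the only compactification of $U_\lambda$ is $\mathbb P^1_K$ with $D=\{0,1,\lambda,\infty\}$. Let $x$ be the coordinate and $\delta\in\Delta(\mathbb P^1_K,D)$. Then $\delta$ preserves the ring of global functions on $\mathbb P^1_K$, which is $K$. It also preserves $K[x]$, so $\delta x\in K[x]$. At $\infty$ the ideal of $D$ is generated by $1/x$, so $\delta(1/x)=-\delta x/x^2$ is divisible by $1/x$ there, and $\delta x$ has degree at most $1$. The condition at $0$ says that $\delta x$ vanishes at $0$, and the condition at $1$ says that $\delta(x-1)=\delta x$ vanishes at $1$. Hence $\delta x=0$. At $\lambda$ the element $\delta(x-\lambda)=-\delta\lambda$ is a constant in the maximal ideal, so $\delta\lambda=0$, and $\delta$ kills $\overline{\mathbb Q(\lambda)}$. Conversely, each derivation $\partial$ of $K$ with $\partial\lambda=0$ extends to an element of $\Delta(\mathbb P^1_K,D)$ by $\delta x=0$. Every element of $K$ outside $\overline{\mathbb Q(\lambda)}$ is moved by such a $\partial$ (see the proof of Lemma~\ref{lem:lift}), so $K^{\Delta(\mathbb P^1_K,D)}=\overline{\mathbb Q(\lambda)}$.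

The logarithmic condition and the compactification are both needed. For \emph{any} derivation $\partial$ of $K$, the rule $\delta|_K=\partial$, $\delta x=0$ defines an element of $\Delta(\mathbb P^1_K)\subset\Delta(U_\lambda)$. So $K^{\Delta(\mathbb P^1_K)}=K^{\Delta(U_\lambda)}=\overline{\mathbb Q}$, which is not a field of definition for $U_\lambda$ if $\lambda\notin\overline{\mathbb Q}$.
\end{example}

The computation used coordinates. In terms of the flow it reads: $\exp(t\delta)$ identifies $\mathbb P^1$ with marked points $0,1,\infty,\lambda$ over $K[[t]]$ with $\mathbb P^1$ with marked points $0,1,\infty,\sigma(\lambda)$. It is the identity modulo $t$, so it respects the order of the points. Hence the cross-ratios $\lambda$ and $\sigma(\lambda)$ agree, and $\delta\lambda=0$. A general variety has no cross-ratio; the field $K_U$ takes its place. The next example shows how this field can be found without knowing an invariant in advance.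

\begin{example}[a free copy]\label{ex:free}
For a triple $a=(a_1,a_2,a_3)$ of distinct elements of $K$ put $U_a=\mathbb A^1_K\setminus\{a_1,a_2,a_3\}$. Let $\lambda$ be transcendental over $\mathbb Q$, let $a_1,a_2$ be algebraically independent over $\mathbb Q(\lambda)$, and let $a_3=a_1+\lambda(a_2-a_1)$. Then $U_a\simeq U_\lambda$, but the field $\overline{\mathbb Q(a)}$ has two parameters too many. To find $\lambda$, assume $\operatorname{tr}(K/\mathbb Q)$ large enough and take a second triple $a^*$ with $U_{a^*}\simeq U_a$ that satisfies the same relation and is as independent as possible: $a^*_1,a^*_2$ are algebraically independent over $P=\overline{\mathbb Q(a)}$ and $a_3^*=a_1^*+\lambda(a_2^*-a_1^*)$. The ideal of all polynomial relations of $a^*$ over $P$ is generated by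
\[
x_3-(1-\lambda)x_1-\lambda x_2 ,
\]
and the coefficients of this polynomial generate $\mathbb Q(\lambda)$. Moreover, the algebraic closure $N=\overline{\mathbb Q(\lambda)}$ of this small field is a field of definition: $a$ and $a^*$ are independent over $N$, and we may freeze $a^*$ to a solution of its relations in $N$, such as $b=(0,1,\lambda)$, without losing the isomorphism with $U_a$.
\end{example}

In general three things have to be supplied: the copy $a^*$, which we obtain from an automorphism of the ground field; the fact that a generic frozen value $b$ still works (Lemma~\ref{lem:specialize}); and a reason why the coefficient field of the relations is not too large, which comes from an extremal choice (proof of Theorem~\ref{thm:A}).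

\section{Presentations by coefficients}

We first turn pairs into points of affine spaces. A \emph{shape} $\tau$ consists of an integer $m$ and three finite lists of degrees. Take generic homogeneous polynomials $F_i,G_j,H_l$ in $m+1$ variables with these degrees, and let $r$ be the total number of their coefficients. For a ring $B$ and a vector $a\in B^r$ of coefficients let $\mathcal X_\tau(a)_B$ be the locally closed subscheme
\[
\{F_1=F_2=\cdots=0\}\setminus\{G_1=G_2=\cdots=0\}\ \subset\ \mathbb P^m_B ,
\]
an open subscheme of the closed subscheme defined by the $F_i$, together with its closed subscheme given by $H_1=H_2=\cdots=0$. Both are finitely presented over $B$, and the construction commutes with base change: for a ring homomorphism $g:B\to B'$,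
\begin{equation}\label{eq:basechange}
\mathcal X_\tau(a)_B\otimes_BB'=\mathcal X_\tau(g(a))_{B'} .
\end{equation}
We drop $\tau$ from the notation. Different vectors may have different shapes. Isomorphisms between such objects over $B$ are always required to carry one closed subscheme to the other.

Every pair $(V,Z)$ over a field $k$ is isomorphic to $\mathcal X(a)_k$ for some shape and some $a\in k^r$: embed $V$ in some $\mathbb P^m_k$, and take finitely many homogeneous equations for the closure of $V$, for the closed set to be removed from it, and for the closure of $Z$. A \emph{presentation} of a pair $\mathcal U$ over an algebraically closed field $K$ is a vector $a$ over $K$ with $\mathcal X(a)_K\simeq\mathcal U$. We say that $a$ lies in a subfield if all its coordinates do.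

\begin{lemma}\label{lem:pres}
An algebraically closed subfield $M\subset K$ is a field of definition for $\mathcal U$ if and only if some presentation of $\mathcal U$ lies in $M$. In particular every algebraically closed field of definition contains one of finite transcendence degree over $\mathbb Q$, namely $\overline{\mathbb Q(a)}$ for a presentation $a$ in it.
\end{lemma}

\begin{proof}
A model over $M$ is some $\mathcal X(a)_M$ with $a$ in $M$, and then $a$ is a presentation of $\mathcal U$ by \eqref{eq:basechange}. Conversely, let $a$ be a presentation in $M$. We must see that $\mathcal X(a)_M$ is a pair. After base change to $K$ its ambient scheme is integral and its closed subscheme is reduced. Base change of schemes from $M$ to $K$ is surjective on points and injective on functions, so irreducibility and reducedness already hold over $M$.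
\end{proof}

Recall that over an algebraically closed field $M$, integrality and reducedness are preserved by every field extension, and the tensor product over $M$ of two domains is a domain. So base changes of pairs over algebraically closed fields are pairs.

We use the following finiteness principle twice. \emph{If $B_0$ is a subring of a field $\Omega$, and two vectors $a,a'$ over $B_0$ satisfy $\mathcal X(a)_\Omega\simeq\mathcal X(a')_\Omega$, then $\mathcal X(a)_B\simeq\mathcal X(a')_B$ for some finitely generated $B_0$-subalgebra $B\subset\Omega$.} Indeed, $\Omega$ is the union of these subalgebras and the schemes are finitely presented. So the isomorphism, its inverse, the two identities that they are mutually inverse, and the equality of closed subschemes all involve finitely many elements of $\Omega$.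

\begin{lemma}\label{lem:descent}
Let $E\subset\Omega$ be algebraically closed fields. Two pairs over $E$ that become isomorphic over $\Omega$ are isomorphic over $E$.
\end{lemma}

\begin{proof}
They are isomorphic over a finitely generated $E$-algebra $B\subset\Omega$. Let $\mathfrak m\subset B$ be a maximal ideal. By the Nullstellensatz $B/\mathfrak m=E$; reduce modulo $\mathfrak m$.
\end{proof}

The second use is the freezing step of Example~\ref{ex:free}.

\begin{lemma}[independent specialization]\label{lem:specialize}
Let $N\subset\Omega$ be algebraically closed fields, and let $a,a^*$ be presentations of the same pair $\mathcal U$ over $\Omega$ with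
\[
\operatorname{tr}(N(a,a^*)/N)=\operatorname{tr}(N(a)/N)+\operatorname{tr}(N(a^*)/N).
\]
Then $N$ is a field of definition for $\mathcal U$.
\end{lemma}

\begin{proof}
The ring $N[a]\otimes_NN[a^*]$ is a domain of dimension $\operatorname{tr}(N(a)/N)+\operatorname{tr}(N(a^*)/N)$. It maps onto the domain $N[a,a^*]$, which by assumption has the same dimension. So the kernel is zero and
\[
A:=N[a,a^*]=N[a]\otimes_NN[a^*].
\]
By the finiteness principle, $\mathcal X(a)$ and $\mathcal X(a^*)$ are isomorphic over some finitely generated $A$-algebra $B\subset\Omega$. The plan is to keep $a$, to specialize $a^*$ to a point $b$ over $N$, and to carry the isomorphism along.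

We use a standard fact on extending homomorphisms: there is $u\in A$, $u\ne0$, such that every homomorphism $g:A\to\Omega$ with $g(u)\neq0$ extends to $B$. To see this, apply Noether normalization over the fraction field of $A$: for suitable $u\neq0$ the ring $B[1/u]$ is integral over a polynomial ring $A[1/u][y_1,\dots,y_k]\subset B[1/u]$. Extend $g$ to the polynomial ring by arbitrary values of the $y_i$, and then to $B[1/u]$ by lying over, since $\Omega$ is algebraically closed.

Write $u=\sum_i e_i\otimes g_i$ with $e_i\in N[a]$ linearly independent over $N$, $g_i\in N[a^*]$ and $g_1\neq0$. By the Nullstellensatz there is an $N$-algebra homomorphism $\beta:N[a^*]\to N$ with $\beta(g_1)\neq0$. Let $b=\beta(a^*)$, a vector in $N$. The homomorphism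
\[
\mathrm{id}\otimes\beta:\ A=N[a]\otimes_NN[a^*]\to N[a]\subset\Omega
\]
fixes $a$, sends $a^*$ to $b$, and sends $u$ to $\sum_i\beta(g_i)e_i\neq0$. So it extends to $B\to\Omega$. Base change of the isomorphism over $B$ along this map gives, by \eqref{eq:basechange}, $\mathcal X(a)_\Omega\simeq\mathcal X(b)_\Omega$. So $b$ is a presentation of $\mathcal U$ in $N$, and Lemma~\ref{lem:pres} applies.
\end{proof}

Finally we need the coefficient field of an ideal.

\begin{lemma}\label{lem:coeff}
Let $P$ be a field and $\mathfrak a\subset P[x]=P[x_1,\dots,x_r]$ an ideal. There is a smallest subfield $k_0\subset P$ such that $\mathfrak a$ is generated by $\mathfrak a\cap k_0[x]$.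
\end{lemma}

\begin{proof}
Choose a set $S$ of monomials whose images form a $P$-basis of $P[x]/\mathfrak a$. For each monomial $\mu$ write $\mu\equiv\sum_{s\in S}c_{\mu,s}\,s\pmod{\mathfrak a}$, and let $k_0$ be generated by all $c_{\mu,s}$. The elements $\mu-\sum_sc_{\mu,s}s$ span $\mathfrak a$ over $P$: subtracting suitable multiples of them from $f\in\mathfrak a$ leaves an element of $\mathfrak a$ in the span of $S$, which is zero. So $k_0$ has the required property. Let $k$ be another subfield with this property and $\mathfrak a_k=\mathfrak a\cap k[x]$. Then $P[x]/\mathfrak a=(k[x]/\mathfrak a_k)\otimes_kP$, so $S$ gives a $k$-basis of $k[x]/\mathfrak a_k$. By uniqueness of coordinates all $c_{\mu,s}$ lie in $k$, so $k_0\subset k$.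
\end{proof}

\section{The smallest algebraically closed field of definition}

\begin{theorem}\label{thm:A}
\begin{enumerate}
\item[(i)] Every pair $\mathcal U$ over an algebraically closed field $K$ has a smallest algebraically closed field of definition $K_{\mathcal U}$, and $\operatorname{tr}(K_{\mathcal U}/\mathbb Q)<\infty$.
\item[(ii)] If $\iota:K\to K'$ is an embedding into an algebraically closed field, then $K'_{\mathcal U\otimes_{K,\iota}K'}=\iota(K_{\mathcal U})$.
\end{enumerate}
\end{theorem}

The difficulty is that two models of $\mathcal U$ over fields $M$ and $L$ do not obviously give a model over $M\cap L$. We take $L=\overline{\mathbb Q(a)}$ with as few parameters as possible and $M$ arbitrary, make a free copy $a^*$ of $a$ over $M$, and let the relations of $a^*$ define a smaller field $N$, as in Example~\ref{ex:free}. That $N\subset M$ will be automatic, and that $N$ is a field of definition will follow from Lemma~\ref{lem:specialize}. What needs an idea is $N\subset L$: for this, $M$ and $a$ are chosen so that $a$ is as free over $M$ as possible.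

To make copies we need room, so we first assume that the ground field is large.

\begin{proof}[Proof of Theorem \ref{thm:A}(i) when $K=\Omega$ has infinite transcendence degree over $\mathbb Q$]
We begin with two remarks. First, if $M$ is an algebraically closed field of definition and $\sigma\in\mathrm{Aut}(\Omega/M)$, then $\sigma$ maps presentations of $\mathcal U$ to presentations of $\mathcal U$. Indeed, let $a$ be a presentation and $c$ one that lies in $M$. Base change along $\sigma$ turns $\mathcal X(a)_\Omega\simeq\mathcal X(c)_\Omega$ into $\mathcal X(\sigma(a))_\Omega\simeq\mathcal X(\sigma(c))_\Omega=\mathcal X(c)_\Omega\simeq\mathcal U$. Second, let $n$ be the minimum of $\operatorname{tr}(\mathbb Q(a)/\mathbb Q)$ over all presentations $a$ of $\mathcal U$, and call $a$ \emph{minimal} if this minimum is attained. By Lemma~\ref{lem:pres} every algebraically closed field of definition has transcendence degree at least $n$ over $\mathbb Q$.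

\medskip
\noindent\textbf{Claim.} \emph{Let $M$ be an algebraically closed field of definition with $\operatorname{tr}(M/\mathbb Q)<\infty$, and let $a$ be a minimal presentation. Then $a$ lies in $M$.}

\medskip
The claim implies (i). Fix a minimal presentation $a$ and put $L=\overline{\mathbb Q(a)}$, a field of definition with $\operatorname{tr}(L/\mathbb Q)=n$. Every algebraically closed field of definition contains one of finite transcendence degree, which contains $a$ by the claim. So $L$ is the smallest one.

\medskip
Suppose the claim is false. For $M$ and $a$ as in the claim, $\operatorname{tr}(M(a)/M)$ lies in $\{0,\dots,n\}$, and it is positive if $a$ does not lie in $M$, since $M$ is algebraically closed. So we can choose $M$ and $a$ as in the claim such that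
\[
d:=\operatorname{tr}(M(a)/M)>0\quad\text{is maximal.}
\]
Put $L=\overline{\mathbb Q(a)}$ and $P=\overline{M(a)}$, so that $L,M\subset P$ and $\operatorname{tr}(P/\mathbb Q)<\infty$.

\smallskip
\emph{The free copy.} Let $I\subset M[x]$ be the ideal of polynomials over $M$ vanishing at $a$. It is prime with $\dim M[x]/I=d$. As $M$ is algebraically closed, $IP[x]$ is prime and $\dim P[x]/IP[x]=d$. Since $\operatorname{tr}(\Omega/P)$ is infinite, the fraction field of $P[x]/IP[x]$ embeds into $\Omega$ over $P$. Let $a^*$ be the image of $x$; the ideal of $a^*$ over $P$ is $IP[x]$. By faithful flatness $IP[x]\cap M[x]=I$. So $a$ and $a^*$ have the same ideal over $M$, and there is an $M$-isomorphism $M(a)\to M(a^*)$ with $a\mapsto a^*$. Since $\operatorname{tr}(\Omega/M)$ is infinite and $d$ is finite, $\Omega$ has the same transcendence degree over $M(a)$ and over $M(a^*)$. So the isomorphism extends to some $\sigma\in\mathrm{Aut}(\Omega/M)$. By the first remark, $a^*=\sigma(a)$ is a presentation of $\mathcal U$, and it is minimal because $\mathbb Q(a^*)\simeq\mathbb Q(a)$.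

\smallskip
\emph{The field $N$.} Let $k_0\subset P$ be the field given by Lemma~\ref{lem:coeff} for $IP[x]$, and $N=\overline{k_0}$. Since $IP[x]$ is generated by polynomials over $M$, we have $k_0\subset M$ and hence $N\subset M$.

\smallskip
\emph{$N$ is a field of definition.} The ideal of $a^*$ over $N$ is $I_N=IP[x]\cap N[x]$, which generates $IP[x]$. So $P[x]/IP[x]=(N[x]/I_N)\otimes_NP$, and comparing dimensions gives $\operatorname{tr}(N(a^*)/N)=\operatorname{tr}(P(a^*)/P)=d$. Since $N(a)\subset P$,
\[
d=\operatorname{tr}(N(a^*)/N)\ \ge\ \operatorname{tr}(N(a,a^*)/N(a))\ \ge\ \operatorname{tr}(P(a^*)/P)=d .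
\]
So equality holds throughout. Adding $\operatorname{tr}(N(a)/N)$ gives the hypothesis of Lemma~\ref{lem:specialize} for the presentations $a,a^*$ and the field $N$.

\smallskip
\emph{$N\subset L$.} Let $J\subset L[x]$ be the ideal of $a^*$ over $L$. As $L$ is algebraically closed, $JP[x]$ is prime with $\dim P[x]/JP[x]=\operatorname{tr}(L(a^*)/L)$. Now $L$ is a field of definition of finite transcendence degree and $a^*$ is a minimal presentation, so the maximality of $d$, applied to $L$ and $a^*$, gives
\[
\dim P[x]/JP[x]=\operatorname{tr}(L(a^*)/L)\le d=\dim P[x]/IP[x].
\]
On the other hand $JP[x]\subset IP[x]$, because $IP[x]$ consists of all polynomials over $P$ that vanish at $a^*$. Two primes in this position are equal. So $IP[x]=JP[x]$ is generated by polynomials over $L$. Hence $k_0\subset L$ and $N\subset L$.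

\smallskip
\emph{Contradiction.} As $N$ is a field of definition, $n\le\operatorname{tr}(N/\mathbb Q)\le\operatorname{tr}(L/\mathbb Q)=n$. Both fields are algebraically closed, so $N=L$. Hence $a$ lies in $L=N\subset M$, contrary to $d>0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A} in general]
Let $\Omega\supset K$ be an algebraically closed field with $\operatorname{tr}(\Omega/\mathbb Q)=\infty$, and $\mathcal U_\Omega=\mathcal U\otimes_K\Omega$. We claim that an algebraically closed $M\subset K$ is a field of definition for $\mathcal U$ if and only if it is one for $\mathcal U_\Omega$. A model for $\mathcal U$ is a model for $\mathcal U_\Omega$. Conversely, if $\mathcal U_M$ is a model for $\mathcal U_\Omega$ over $M$, then the pairs $\mathcal U_M\otimes_MK$ and $\mathcal U$ over $K$ are isomorphic over $\Omega$, hence over $K$ by Lemma~\ref{lem:descent}.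

Since $K$ is a field of definition for $\mathcal U_\Omega$, the smallest field $\Omega_{\mathcal U_\Omega}$ is contained in $K$. So $K_{\mathcal U}$ exists, it equals $\Omega_{\mathcal U_\Omega}$, and it has finite transcendence degree. For (ii), identify $K$ with $\iota(K)\subset K'$ and choose $\Omega\supset K'$. Both fields in (ii) are then equal to $\Omega_{\mathcal U_\Omega}$.
\end{proof}

\section{The flow of a logarithmic derivation}

\begin{proposition}\label{prop:B}
Let $V$ be a projective $K$-variety, $Z\subset V$ a reduced closed subscheme with $U:=V\setminus Z\neq\emptyset$, and $\delta\in\Delta(V,Z)$. Then $\delta(K)\subset K$, and $\delta$ vanishes on $K_U$ and on $K_{(V,Z)}$.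
\end{proposition}

The flow $\exp(t\delta)$ is a power series in $t$ with no convergence, so at first it only gives isomorphisms modulo powers of $t$. Projectivity of $V$ is used a first time to get $\delta(K)\subset K$ and a second time to pass from formal to actual isomorphisms.

\begin{proof}
\emph{Action on functions.} For every non-empty open $W\subset V$ we have $\mathcal O_V(W)=\bigcap_{x\in W}\mathcal O_{V,x}$ inside $K(V)$. So $\delta$ acts on $\mathcal O_V(W)$, compatibly with restriction. It preserves $I_Z(W)=\{f\in\mathcal O_V(W):f\in I_{Z,x}\text{ for all }x\in W\}$. For $W=V$ we get $\delta(K)\subset K$, since $H^0(V,\mathcal O_V)=K$.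

\smallskip
\emph{The flow modulo $t^{m+1}$.} Put $\partial=\delta|_K$, $R=K[[t]]$, $R_m=R/t^{m+1}R$, and
\[
\sigma:K\to R,\ \ \sigma(\lambda)=\sum_{i\ge0}\frac{\partial^i\lambda}{i!}\,t^i,\qquad
e:\mathcal O_V(W)\to\mathcal O_V(W)[[t]],\ \ e(f)=\sum_{i\ge0}\frac{\delta^if}{i!}\,t^i .
\]
By the Leibniz rule $\sigma$ and $e$ are ring homomorphisms, and $e(\lambda f)=\sigma(\lambda)e(f)$ for $\lambda\in K$. For $W$ affine and $A=\mathcal O_V(W)$ there is a well-defined homomorphism of $R_m$-algebras
\[
A\otimes_{K,\sigma}R_m\to A\otimes_KR_m,\qquad f\otimes s\mapsto s\,e(f),
\]
since $\lambda f\otimes s$ and $f\otimes\sigma(\lambda)s$ both go to $s\,\sigma(\lambda)e(f)$. It is an isomorphism: if $(f_i)$ is a $K$-basis of $A$, then both sides are free over $R_m$ with basis $(f_i\otimes1)$. Since $e(f_i)\equiv f_i$ modulo $t$, in these bases the map has the form $1+tv$ with $v$ an $R_m$-linear endomorphism. Its inverse is the finite sum $\sum_{j\le m}(-tv)^j$. As $\delta$ preserves $I_Z(W)$, the same argument with a $K$-basis of $I_Z(W)$ shows that the ideal $I_Z(W)\otimes_{K,\sigma}R_m$ is mapped isomorphically onto $I_Z(W)\otimes_KR_m$.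

These maps are compatible with restriction to smaller affine opens and with varying $m$. They glue to a compatible system of isomorphisms of $R_m$-schemes
\[
\phi_m:\ V\otimes_KR_m\to V\otimes_{K,\sigma}R_m\qquad(m\ge0),
\]
and $\phi_m$ restricts to an isomorphism $\psi_m:Z\otimes_KR_m\to Z\otimes_{K,\sigma}R_m$.

\smallskip
\emph{From formal to actual.} Put $V_R=V\otimes_KR$, $V^\sigma=V\otimes_{K,\sigma}R$, and define $Z_R$, $Z^\sigma$ in the same way. All four are projective over the complete local noetherian ring $R$. By \cite{EGA}, for proper $R$-schemes $X,Y$ every compatible system of $R_m$-morphisms $X\otimes_RR_m\to Y\otimes_RR_m$ is induced by a unique $R$-morphism $X\to Y$. So $(\phi_m)$ and $(\phi_m^{-1})$ come from $R$-morphisms between $V_R$ and $V^\sigma$, which by uniqueness are inverse to each other. This gives an isomorphism $\Phi:V_R\to V^\sigma$, and in the same way $(\psi_m)$ gives an isomorphism $\Psi:Z_R\to Z^\sigma$. The two morphisms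
\[
Z_R\subset V_R\xrightarrow{\ \Phi\ }V^\sigma\qquad\text{and}\qquad Z_R\xrightarrow{\ \Psi\ }Z^\sigma\subset V^\sigma
\]
induce the same system over the $R_m$, hence they are equal. So $\Phi$ carries $Z_R$ onto $Z^\sigma$, and it restricts to an isomorphism $U\otimes_KR\simeq U\otimes_{K,\sigma}R$.

\smallskip
\emph{Conclusion.} Let $K'$ be an algebraic closure of $K((t))$, and let $\mathcal U$ be either $U$ or $(V,Z)$. Base change from $R$ to $K'$ gives $\mathcal U\otimes_KK'\simeq\mathcal U\otimes_{K,\sigma}K'$. Isomorphic pairs have the same fields of definition. Theorem~\ref{thm:A}(ii), applied to the inclusion $K\subset K'$ and to $\sigma:K\to K'$, therefore gives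
\[
K_{\mathcal U}=K'_{\mathcal U\otimes_KK'}=K'_{\mathcal U\otimes_{K,\sigma}K'}=\sigma(K_{\mathcal U}).
\]
For $\lambda\in K_{\mathcal U}$ the series $\sigma(\lambda)=\lambda+t\,\partial\lambda+\cdots$ thus lies in $K$, so its coefficient at $t$ vanishes: $\delta\lambda=\partial\lambda=0$.
\end{proof}

\begin{remark}
The logarithmic condition is used only to make $\Phi$ preserve the boundary. Without it one still gets $V_R\simeq V^\sigma$, but one can conclude only that $\delta$ kills $K_V$. The end of Example~\ref{ex:log} shows this for $V=\mathbb P^1_K$, where $K_V=\overline{\mathbb Q}$.
\end{remark}

\section{Lifting derivations, and the proof of the theorem}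

For the opposite inclusion we need enough logarithmic derivations.

\begin{lemma}\label{lem:lift}
Let $V$ be projective and let the pair $(V,Z)$ be defined over an algebraically closed field $M\subset K$. Then every $\partial\in\mathrm{Der}_M(K)$ is the restriction to $K$ of some $\delta\in\Delta(V,Z)$. Consequently $K^{\Delta(V,Z)}\subset M$.
\end{lemma}

\begin{proof}
We may assume $(V,Z)=(V_M,Z_M)\otimes_MK$. For affine open $W_M\subset V_M$ let $\delta=\mathrm{id}\otimes\partial$ on $\mathcal O(W_M)\otimes_MK$; this is well defined because $\partial$ is $M$-linear. It is a derivation that preserves the ideal $I_{Z_M}(W_M)\otimes_MK$ of $Z$, and these derivations agree on overlaps. By the quotient rule $\delta$ extends to $K(V)$ and preserves all localizations $\mathcal O_{V,x}$ and $I_{Z,x}$. So $\delta\in\Delta(V,Z)$ and $\delta|_K=\partial$.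

If $\lambda\in K\setminus M$, then $\lambda$ is transcendental over $M$. Complete it to a transcendence basis of $K/M$ and extend $\partial/\partial\lambda$ to the algebraic extension $K$, which is possible in characteristic $0$. This gives $\partial\in\mathrm{Der}_M(K)$ with $\partial\lambda=1$, so $\lambda\notin K^{\Delta(V,Z)}$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:complements}(3), first statement]
Let $(V,Z,\varphi)\in\mathcal C$ and $\delta\in\Delta(V,Z)$. The identification through $\varphi$ is $K$-linear, so it does not affect the action on $K$, and $V\setminus Z\simeq U$ gives $K_{V\setminus Z}=K_U$. By Proposition~\ref{prop:B}, $\delta|_K\in\mathrm{Der}_{K_U}(K)$. So $K_U\subset K^{\Delta_{\mathcal C}}$. Conversely, apply Lemma~\ref{lem:lift} with $M=K_U$ to a member of $\mathcal C$ for which $(V,Z)$ is defined over $K_U$. It shows that every element of $\mathrm{Der}_{K_U}(K)$ occurs as $\delta|_K$, and that $K^{\Delta_{\mathcal C}}\subset K_U$.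
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main} and of the rest of Theorem \ref{thm:complements}(3)]
It remains to find a member of the relevant class that is defined over $K_U$. Let $U\simeq U_1\otimes_{K_U}K$ with $U_1$ a $K_U$-variety. For arbitrary $U$ and the class of all projective compactifications, take the closure of $U_1$ in a projective space, with its reduced boundary, and base change to $K$.

If $U$ is non-singular, then so is $U_1$. By Hironaka's theorem there is a non-singular projective $K_U$-variety $V_1\supset U_1$ such that $V_1\setminus U_1$ is a simple normal crossings divisor $D_1$ (possibly zero). Then $(V_1,D_1)\otimes_{K_U}K$ is a compactification of $U$ with simple normal crossings boundary, defined over $K_U$. So the first statement applies to all compactifications in the sense of the introduction, and to those with simple normal crossings boundary only. In the former case it says $K^{\Delta(U,\log)}=K_U$, which is Theorem~\ref{thm:main}.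
\end{proof}

In this argument non-singularity of $U$ serves only to ensure that a compactification with non-singular $V$ exists over $K_U$.

\section{Single compactifications}

\begin{proof}[Proof of Theorem \ref{thm:complements}(1) and (2)]
(1) Existence and finite transcendence degree are Theorem~\ref{thm:A}(i). If $M$ is algebraically closed and $K_{\mathcal U}\subset M\subset K$, then a model over $K_{\mathcal U}$ base changes to one over $M$. The converse is minimality.

(2) Let first $Z\neq V$. By Proposition~\ref{prop:B} every $\delta\in\Delta(V,Z)$ restricts to an element of $\mathrm{Der}_{K_{(V,Z)}}(K)$. By Lemma~\ref{lem:lift} with $M=K_{(V,Z)}$ all elements of $\mathrm{Der}_{K_{(V,Z)}}(K)$ occur, and $K^{\Delta(V,Z)}\subset K_{(V,Z)}$. Both equalities follow. If $Z=V$, then $I_Z=0$ and the condition on it is void. So $\Delta(V,V)=\Delta(V,\emptyset)$ and $K_{(V,V)}=K_{(V,\emptyset)}$, and we are reduced to $Z=\emptyset$.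
\end{proof}

The last part shows how a compactification can bring in parameters of its own: blow up four points at infinity, and their cross-ratio is recorded in the boundary although it has nothing to do with $U$.

\begin{proof}[Proof of Theorem \ref{thm:complements}(4)]
Since $K\neq\overline{\mathbb Q}$, there is $\lambda\in K$ transcendental over $\mathbb Q$. Choose a line $\ell\subset\mathbb P^2_K$ given by a rational equation, and on it the points $p_1,\dots,p_4$ with coordinates $0,1,\infty,\lambda$ for a coordinate on $\ell$ defined over $\mathbb Q$. Let $V$ be the blow-up of $\mathbb P^2_K$ in these points, and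
\[
D=\ell'+E_1+E_2+E_3+E_4,
\]
where $\ell'$ is the strict transform of $\ell$ and the $E_i$ are the exceptional curves. Then $V\setminus D\simeq\mathbb P^2_K\setminus\ell=\mathbb A^2_K=U$, so this is a compactification of $U$, and $K_U=\overline{\mathbb Q}$. By construction $(V,D)$ is defined over $\overline{\mathbb Q(\lambda)}$.

Conversely, let $(V,D)$ be defined over an algebraically closed field $M$. The irreducible components of $D$ and their intersection points come from a model over $M$. The curve $\ell'$ is the only component that meets four others, so it comes from a curve over $M$. This curve is smooth and projective of genus $0$, hence isomorphic to $\mathbb P^1_M$, and the four points on it that correspond to $\ell'\cap E_i$ are $M$-rational. So the cross-ratio of the points $\ell'\cap E_i$ on $\ell'$, in any order, lies in $M$. The blow-down maps $\ell'$ isomorphically to $\ell$ and $\ell'\cap E_i$ to $p_i$, so $\lambda$ is this cross-ratio for a suitable order, and $\lambda\in M$. Hence $K_{(V,D)}=\overline{\mathbb Q(\lambda)}$, and part (2) gives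
\[
K^{\Delta(V,D)}=\overline{\mathbb Q(\lambda)}\supsetneq\overline{\mathbb Q}=K_U .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{CM} \emph{Compositio Mathematica},\\ \texttt{http://www.numdam.org:80/item/CM\_1987\_\_61\_3\_339\_0.pdf}.
\bibitem{EGA} EGA III, 5.4.1.
\end{thebibliography}

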